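# Algebras of binary relations with meet, composition and residuals: no finite axiomatization

## 1. Two theorems on representation classes

**Theorem A.** For binary relations $a,b$ on a set $U$ let
$$a\cdot b=a\cap b,\qquad a;b=\{(u,v):\exists w\,((u,w)\in a\wedge (w,v)\in b)\},$$
$$a\backslash b=\{(u,v):\forall w\,((w,u)\in a\Rightarrow (w,v)\in b)\},\qquad b/a=\{(u,v):\forall w\,((v,w)\in a\Rightarrow (u,w)\in b)\},$$
and for a signature $\Lambda$ made of such operations let $\mathrm R(\Lambda)$ be the class of all algebras of signature $\Lambda$ that are isomorphic to a set of binary relations on some base set $U$, closed under the operations of $\Lambda$, with these operations. *Then neither $\mathrm R(\cdot,;,\backslash)$ nor $\mathrm R(\cdot,;,\backslash,/)$ is finitely axiomatizable: neither is the class of all models of a finite set of first-order sentences in its signature.*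

The proof attaches to every bounded lattice $L$ an algebra $A(L)$, finite if $L$ is finite, and gives more. Call a lattice $L$ *linear* if there are a nonempty set $X$ and equivalence relations $\rho_a$ on $X$ $(a\in L)$ with $a\mapsto \rho_a$ injective,
$$\rho_{a\wedge b}=\rho_a\cap\rho_b,\qquad \rho_{a\vee b}=\rho_a;\rho_b .$$

**Theorem B.** For a bounded lattice $L$, let $A(L)$ be the algebra defined in Section 4, with unit $E$. The following are equivalent:

1. $L$ is linear;
2. the reduct of $A(L)$ is in $\mathrm R(\cdot,;,\backslash,/)$;
3. the reduct of $A(L)$ is in $\mathrm R(\cdot,;,\backslash)$;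
4. the reduct of $A(L)$ is in $\mathrm R(\cdot,;,/)$;
5. there is an injective $\varphi:A(L)\to\mathcal P(U\times U)$ preserving $\cdot$ and $;$ with $\varphi(E)$ reflexive;
6. there is an injective $\varphi:A(L)\to\mathcal P(U\times U)$ preserving $\cap,\cup,;,\emptyset$ with $\varphi(E)=\mathrm{Id}_U$.

Consequently:

* (a) For $\Lambda=(\cdot,;,\backslash),\ (\cdot,;,/),\ (\cdot,;,\backslash,/)$, and for every $\Lambda$ with $\{\cdot,;,1'\}\subseteq\Lambda\subseteq\{\cdot,+,;,0,1'\}$ (where $+$ is union, $0$ is $\emptyset$, $1'$ is the identity relation), $\mathrm R(\Lambda)$ is not finitely axiomatizable. More strongly, every first-order sentence true throughout $\mathrm R(\Lambda)$ holds in the ($\Lambda$-reduct of the) finite algebra $A(L_n)\notin \mathrm R(\Lambda)$ for all but finitely many $n$, where the $L_n$ are the lattices of Haiman's theorem in Section 2.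
* (b) Each of these classes is axiomatized by a recursive (necessarily infinite) set of universal sentences.

That $\mathrm R(\cdot,;,\backslash)$ and $\mathrm R(\cdot,;,\backslash,/)$ are not finitely axiomatizable is posed as a conjecture in "Lower Semilattice-Ordered Residuated Semigroups And Substructural Logics"; Theorem A says that the conjecture is true. For contrast, it is known that the *equational theory* of $\mathrm R(\cdot,;,\backslash,/)$ is finitely axiomatizable. So finitely many equations produce all valid equations, and yet no finite list of first-order sentences describes which algebras are representable.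

## 2. Residuals, linear lattices, and the ultraproduct test

**Residuals.** The relation $a\backslash b$ is the largest $x$ with $a;x\subseteq b$, and $b/a$ is the largest $x$ with $x;a\subseteq b$. For example, on $\mathbb Z$ the relation ${<}\backslash{<}$ consists of the pairs $(u,v)$ such that $w<u$ implies $w<v$ for all $w$. Taking $w=u-1$ we see that this is $u\le v$. So ${<}\backslash{<}$ is the relation $\le$, and ${<}/{<}$ is $\le$ as well. Two features matter later. First, *every* relation of the form $x\backslash x$ or $x/x$ is reflexive, directly from the definition. Second, a residual quantifies universally over the whole base. For instance $\emptyset\backslash\emptyset=U\times U$, so enlarging the base changes residuals.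

In an abstract algebra, $x\le y$ means $x\cdot y=x$. If $\varphi$ is an injective map into relations with $\varphi(x\cdot y)=\varphi(x)\cap\varphi(y)$, then
$$\varphi(x)\subseteq\varphi(y)\iff \varphi(x\cdot y)=\varphi(x)\iff x\le y. \tag{1}$$

**Linear lattices.** If $a\mapsto \rho_a$ witnesses linearity, then $\rho_a\subseteq\rho_b\iff a\le b$ by the same computation as in (1). Since $\rho_a;\rho_b=\rho_{a\vee b}=\rho_b;\rho_a$, linear means: isomorphic to a sublattice of an equivalence lattice whose members commute pairwise.

* Subspaces of a vector space $V$ form a linear lattice: put $x\,\rho_S\,y$ iff $x-y\in S$. Then $\rho_S;\rho_T=\rho_{S+T}$.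
* Every chain $C$ is linear. On $X=C$ let $x\,\rho_a\,y$ iff $x=y$ or both $x,y\le a$ (for $|C|\geq 1$). If $a<b$ then $(a,b)\in\rho_b\setminus\rho_a$, and two comparable equivalence relations compose to the larger.
* Every linear lattice is modular. Let $a\le c$ and let $(x,y)\in\rho_{(a\vee b)\wedge c}$. There is $z$ with $x\,\rho_a\,z\,\rho_b\,y$, and $x\,\rho_c\,y$. Now $z\,\rho_a\,x$ *by symmetry*, so $z\,\rho_c\,y$, hence $z\,\rho_{b\wedge c}\,y$ and $(x,y)\in\rho_{a\vee(b\wedge c)}$. In particular the pentagon $N_5$ is not linear.

The only non-standard external fact we use is the following published result.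

**Theorem (M. Haiman, *Arguesian lattices which are not linear*, Bull. Amer. Math. Soc. (N.S.) 16 (1987), 121–123).** *There are finite lattices $L_n$ $(n\ge3)$ such that (i) $L_n$ is not linear; (ii) every proper sublattice of $L_n$ is linear; (iii) every generating set of $L_n$ has at least $n$ elements.*

So $L_n$ fails to be linear, but no set of fewer than $n$ of its elements can show this.

**The ultraproduct test.** Recall Łoś's theorem: if $\mathcal D$ is an ultrafilter on the index set, a first-order formula holds of $[m^1],\dots,[m^k]$ in $\prod M_n/\mathcal D$ iff the set of $n$ such that it holds of $m^1_n,\dots,m^k_n$ in $M_n$ belongs to $\mathcal D$. Suppose that no $A_n$ belongs to a class $\mathrm K$ but some ultraproduct of the $A_n$ does. Then $\mathrm K$ is not finitely axiomatizable. Indeed a finite axiomatization is equivalent to one sentence $\psi$; the ultraproduct satisfies $\psi$, so by Łoś some $A_n$ does, and then $A_n\in\mathrm K$.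

The plan is therefore to construct $A(L)$ so that $A(L)$ is representable exactly when $L$ is linear, and to compare the ultraproduct of the $A(L_n)$ with $A(L^*)$, where $L^*$ is the ultraproduct of the $L_n$.

## 3. Reading $\vee$ as composition: every lattice becomes representable

The first thing to try is to let $L$ itself be the algebra, with $\wedge$ as $\cdot$ and $\vee$ as $;$. The least element $0$ is then the unit. To have residuals, adjoin a new least element $\bot$ with $\bot;x=x;\bot=\bot$. For a bounded lattice $L$ the algebra $L_\bot=L\cup\{\bot\}$ is residuated. For $a,b\in L$ one checks that $a\backslash b=b$ if $a\le b$ and $a\backslash b=\bot$ otherwise. Also $a\backslash\bot=\bot$, and $\bot\backslash b=1$ for all $b\in L_\bot$. Composition is commutative, so $/$ is the same.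

In a representation in which the unit is reflexive, each $\varphi(a)$ with $a\in L$ is reflexive, and it is transitive because $a;a=a$. So $\varphi(a)$ is a preorder. The natural equivalence relation is $\theta_a=\{(u,v):(u,v),(v,u)\in\varphi(a)\}$. Then $\theta_a\cap\theta_b=\theta_{a\wedge b}$ and $\theta_a;\theta_b\subseteq\theta_{a\vee b}$. For the converse inclusion, let $(u,v)\in\theta_{a\vee b}$. We get $w$ with $(u,w)\in\varphi(a)$ and $(w,v)\in\varphi(b)$. Here it stops: nothing gives $(w,u)\in\varphi(a)$. The proof of modularity above used symmetry at exactly the same place.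

The obstacle cannot be removed for this algebra, because $L_\bot$ is representable for *every* bounded lattice $L$. We carry this out for $\cdot$ and $;$. It is a small model of the construction in Section 7.

**Example 1.** *For every bounded lattice $L$ there is an injective $\varphi$ from $L_\bot$ to relations, preserving $\cdot$ and $;$, with $\varphi(0)$ reflexive and $\varphi(\bot)=\emptyset$.*

A *filter* is an up-closed, meet-closed subset, possibly empty. Consider sets $W$ with a filter $\lambda(u,v)$ of $L$ for all $u,v\in W$ such that $\lambda(u,u)=L$; such that $f\in\lambda(u,v)$ and $g\in\lambda(v,w)$ imply $f\vee g\in\lambda(u,w)$; and such that for $u\ne v$ at least one of $\lambda(u,v),\lambda(v,u)$ is empty. Start with points $u_c,v_c$ $(c\in L)$, with $\lambda(u_c,v_c)=\{x:x\ge c\}$ and all other labels between distinct points empty. Suppose $u\ne v$ and $a\vee b\in\lambda(u,v)$. Add one point $s$ with $\lambda(s,s)=L$ and, for old $x,y$,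
$$\lambda(x,s)=\{p:p\ge f\vee a\text{ for some }f\in\lambda(x,u)\},\qquad \lambda(s,y)=\{p:p\ge b\vee h\text{ for some }h\in\lambda(v,y)\}.$$
These are filters, since $(f\wedge f')\vee a\le(f\vee a)\wedge(f'\vee a)$. If $\lambda(s,y)$ and $\lambda(y,s)$ were both nonempty, then so would be $\lambda(v,y)$ and $\lambda(y,u)$, hence $\lambda(v,u)$; but $\lambda(u,v)\neq\emptyset$ and $u\ne v$. So the third condition persists, and the triangle condition for $(s,y,s)$ is vacuous. For $(x,s,y)$: $f\vee a\vee b\vee h\in\lambda(x,y)$, since $a\vee b\in\lambda(u,v)$. For $(x,x',s)$ and $(s,y,y')$ use the old condition for $(x,x',u)$ and $(v,y,y')$. For $(x,s,s)$ and $(s,s,y)$ use that labels are up-closed. Since $0\in\lambda(u,u)\cap\lambda(v,v)$, we have $a\in\lambda(u,s)$ and $b\in\lambda(s,v)$.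

Meet all such demands one after another, taking unions at limits, repeat $\omega$ times, and put $\varphi(a)=\{(u,v):a\in\lambda(u,v)\}$ for $a\in L$. Then $\varphi(a);\varphi(b)=\varphi(a\vee b)$; for pairs $(u,u)$ the witness is $u$ itself. Meets are preserved because labels are filters. Injectivity holds since $a\in\lambda(u_c,v_c)$ iff $c\le a$.

In this representation each $\theta_a$ is the identity, even for $L=N_5$. (By Proposition 4 below, $L_\bot$ is then representable with its residuals too.) So the algebra must contain something that *forces* arrows to be reversible. We have no converse operation; all we have is intersection with a reflexive element.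

## 4. Arrows and tests between pairs of points

Suppose for a moment that $L$ is linear, with relations $\rho_a$ on $X$. Instead of points of $X$, use *pairs* as points: for $c\in L$ let $T_c$ be the set of triples $(c,x,y)$ with $x\,\rho_c\,y$. Between $T_c$ and $T_{c'}$ consider the relations
$$(c,x,y)\longmapsto (c',x',y')\quad\text{with}\quad x\,\rho_d\,y,\quad y\,\rho_a\,x',\quad x'\,\rho_{d'}\,y',$$
and on $T_c$ the partial identities "$x\,\rho_d\,y$". If two relations of the first kind are composed, the middle pair contributes a step $x'\,\rho_{d'\wedge f}\,y'$ to a path from $y$ to $x''$. So a *partial identity* at an object becomes, when viewed from outside, a *step* of a path. A step contained in a loop at a pair can, conversely, be recognized by intersecting with the identity. This exchange will give reversibility. All the resulting formulas use only lattice operations, so they make sense for every bounded lattice.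

**Definition.** Let $L$ be a lattice with least element $0$ and greatest element $1$. The elements of $L$ serve as *objects*. The set $\Sigma(L)$ consists of

* *arrows* $[c,d,a,d',c']$ with $c,d,a,d',c'\in L$, $d\le c$, $d'\le c'$, with source $c$ and target $c'$;
* *tests* $\langle c,d\rangle$ with $d\le c$, with source and target $c$.

The *type* is the pair (source, target). The product $\sigma\tau$ is defined iff the target of $\sigma$ is the source of $\tau$:
$$[c,d,a,d',c'][c',f,b,f',c'']=[c,d,\,a\vee(d'\wedge f)\vee b,\,f',c''],\tag{2}$$
$$\langle c,g\rangle[c,d,a,d',c']=[c,g\wedge d,a,d',c'],\quad [c,d,a,d',c']\langle c',g\rangle=[c,d,a,d'\wedge g,c'],\quad \langle c,g\rangle\langle c,h\rangle=\langle c,g\wedge h\rangle.\tag{3}$$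
Only elements of the same type are comparable: arrows are ordered componentwise in $(d,a,d')$; $\langle c,g\rangle\le\langle c,h\rangle$ iff $g\le h$; $\langle c,g\rangle\le[c,d,a,d',c]$ iff $g\le d\wedge a\wedge d'$; an arrow is never below a test.

This is a partial order; for transitivity note that $g\le h\le d\wedge a\wedge d'$ handles test $\le$ test $\le$ arrow, and raising $d,a,d'$ handles test $\le$ arrow $\le$ arrow.

Take $L=\{0,1\}$ as an example. Then $[0,0,0,1,1][1,1,0,0,0]=[0,0,1,0,0]$, while inserting the test $\langle 1,0\rangle$ in the middle gives $[0,0,0,0,1][1,1,0,0,0]=[0,0,0,0,0]$. The test at object $1$ controls the middle entry of the arrow at object $0$.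

**Step 1: the product is associative.** Both bracketings of a triple are defined under the same condition. Suppressing objects, the values of *both* bracketings are:

* arrows $[d,a,d'],[f,b,f'],[k,m,k']$: $[d,\,a\vee(d'\wedge f)\vee b\vee(f'\wedge k)\vee m,\,k']$;
* arrow, test $g$, arrow: $[d,\,a\vee(d'\wedge g\wedge f)\vee b,\,f']$;
* test $g$, arrow, arrow: $[g\wedge d,\,a\vee(d'\wedge f)\vee b,\,f']$; arrow, arrow, test $g$: $[d,\,a\vee(d'\wedge f)\vee b,\,f'\wedge g]$;
* test, test, arrow: $[g\wedge h\wedge d,a,d']$; test, arrow, test: $[g\wedge d,a,d'\wedge h]$; arrow, test, test: $[d,a,d'\wedge g\wedge h]$; three tests: the meet.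

**Step 2: the product is monotone in each factor.** Comparable elements have the same type, so definedness is not affected. For arrow–arrow and test–test comparisons, the formulas (2), (3) are monotone lattice expressions. Now let $\langle c,g\rangle\le[c,d,a,d',c]$, that is, $g\le d\wedge a\wedge d'$. Then

* $\langle c,g\rangle[c,f,b,f',c'']=[c,g\wedge f,b,f',c'']\le[c,d,a\vee(d'\wedge f)\vee b,f',c'']$, since $g\le d$;
* $\langle c,g\rangle\langle c,h\rangle=\langle c,g\wedge h\rangle\le[c,d,a,d'\wedge h,c]$;
* $[c'',f',b,f,c]\langle c,g\rangle=[c'',f',b,f\wedge g,c]\le[c'',f',b\vee(f\wedge d)\vee a,d',c]$, since $g\le d'$;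
* $\langle c,h\rangle\langle c,g\rangle=\langle c,h\wedge g\rangle\le[c,h\wedge d,a,d',c]$.

**Step 3: elements of the same type have meets.** Two arrows have the componentwise meet (a test is below both iff it is below their componentwise meet). Two tests have meet $\langle c,g\wedge h\rangle$. A test and an arrow have meet $\langle c,g\rangle\wedge[c,d,a,d',c]=\langle c,g\wedge d\wedge a\wedge d'\rangle$, because only tests lie below a test. Elements of different types have no common lower bound.

**Definition.** $A(L)$ is the set of all down-sets $I\subseteq\Sigma(L)$, including $\emptyset$, with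
$$I\cdot J=I\cap J,\qquad I;J=\downarrow\{\sigma\tau:\sigma\in I,\ \tau\in J,\ \sigma\tau\text{ defined}\},$$
$$I\backslash J=\{\sigma:I;\downarrow\sigma\subseteq J\},\qquad J/I=\{\sigma:\downarrow\sigma;I\subseteq J\},$$
and $E$ the set of all tests, $E=\downarrow\{\langle c,c\rangle:c\in L\}$. Here $\downarrow$ denotes down-closure. When needed, $+$ is $\cup$ and $0$ is $\emptyset$.

A *residuated semilattice monoid* is an algebra $(A,\cdot,;,\backslash,/,e)$ with $(A,\cdot)$ a semilattice, $;$ associative and monotone, $e$ a two-sided unit, and
$$a;x\le b\iff x\le a\backslash b,\qquad x;a\le b\iff x\le b/a.$$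
These conditions are first-order.

**Step 4: $A(L)$ is a residuated semilattice monoid with unit $E$.** By Steps 1 and 2, both $(I;J);K$ and $I;(J;K)$ equal the down-closure of all defined products $\sigma\tau\kappa$. Composition distributes over arbitrary unions. Hence $I;X=\bigcup_{\sigma\in X}I;\downarrow\sigma$ for a down-set $X$, and $I;X\subseteq J$ iff $X\subseteq I\backslash J$; similarly for $/$. If $\sigma$ has type $(c,c')$, then $\langle c,g\rangle\sigma\le\langle c,c\rangle\sigma=\sigma$ and $\sigma\langle c',g\rangle\le\sigma\langle c',c'\rangle=\sigma$, because the entries next to $c,c'$ are below $c,c'$. So $E$ is a two-sided unit.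

Two consequences: $\downarrow\sigma;\downarrow\tau=\downarrow(\sigma\tau)$ whenever $\sigma\tau$ is defined, and, because $E;X\subseteq E\iff X\subseteq E\iff X;E\subseteq E$,
$$E\backslash E=E/E=E.\tag{4}$$

**Example 2 (the smallest case).** Let $L=\{0\}$. Then $\Sigma(L)$ has one test $t=\langle0,0\rangle$ and one arrow $q=[0,0,0,0,0]$, with $t<q$, $tt=t$, $tq=qt=qq=q$. So $A(L)$ is the chain $\emptyset\subset E\subset T$ with $E=\{t\}$, $T=\{t,q\}$, $T;T=T$. Here $T\backslash E=\emptyset$ and $\emptyset\backslash\emptyset=T$. On a two-point set, $\emptyset,\ \mathrm{Id},\ U\times U$ represent this algebra, residuals included: $(U\times U)\backslash\mathrm{Id}=(U\times U)\backslash\emptyset=\emptyset$ since no $v$ equals both points; $\mathrm{Id}\backslash x=x$; and $\emptyset\backslash x=(U\times U)\backslash(U\times U)=U\times U$; the computation for $/$ is the same. On one point $\mathrm{Id}$ and $U\times U$ coincide and the map is not injective. This is why Section 6 doubles the points of $X$.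

## 5. Commuting equivalence relations from a representation of $A(L)$

**Proposition 1.** *If $\varphi:A(L)\to\mathcal P(U\times U)$ is injective, preserves $\cdot$ and $;$, and $\varphi(E)$ is reflexive, then $L$ is linear.*

If $|L|=1$, take a one-point $X$. So let $0\ne1$. By (1), $\varphi(I)\subseteq\varphi(J)$ iff $I\subseteq J$.

**Step 1: elements of $A(L)$ that encode $L$.** Everything will happen at object $0$, with object $1$ as a detour. Put
$$\hat a=\downarrow[0,0,a,0,0]\ (a\in L),\qquad \alpha=\downarrow[0,0,0,1,1],\qquad \beta=\downarrow[1,1,0,0,0].$$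
From (2), (3) and the order we compute
$$\hat a;\hat b=\widehat{a\vee b},\qquad \hat a\cap\hat b=\widehat{a\wedge b},\qquad \alpha;\beta=\hat1,\qquad \beta;\hat a;\alpha=\downarrow[1,1,a,1,1],\tag{5}$$
$$E\cap(\beta;\hat a;\alpha)=\downarrow\langle1,a\rangle,\qquad \alpha;\downarrow\langle1,a\rangle;\beta=\downarrow\big([0,0,0,a,1][1,1,0,0,0]\big)=\hat a,\tag{6}$$
$$E\cap\hat1=\{\langle0,0\rangle\}\subseteq\hat a.\tag{7}$$
In (6), $\langle1,g\rangle\le[1,1,a,1,1]$ iff $g\le a$. Moreover $\hat1$ consists of *all* elements of type $(0,0)$, since at object $0$ the entries $d,d'$ must be $0$.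

**Step 2: reversing arrows.** This is the step that was missing in Section 3.

**Claim.** *If $(u,v)\in\varphi(\hat1)$ and $(v,u)\in\varphi(\hat a)$, then $(u,v)\in\varphi(\hat a)$.*

Since $\hat1=\alpha;\beta$, there is $t$ with $(u,t)\in\varphi(\alpha)$ and $(t,v)\in\varphi(\beta)$. Walk the loop $t\to v\to u\to t$: it shows $(t,t)\in\varphi(\beta;\hat a;\alpha)$. Also $(t,t)\in\varphi(E)$ by reflexivity. Hence $(t,t)\in\varphi(E\cap(\beta;\hat a;\alpha))=\varphi(\downarrow\langle1,a\rangle)$ by (6). Now walk $u\to t\to t\to v$: by (6) again, $(u,v)\in\varphi(\alpha;\downarrow\langle1,a\rangle;\beta)=\varphi(\hat a)$. So the loop at $t$ records $a$ as a test, and the test is then read on the way from $u$ to $v$.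

**Step 3: the equivalence relations.** Let
$$V=\{u:(u,u)\in\varphi(\hat1)\},\qquad \theta_a=\{(u,v)\in V^2:(u,v),(v,u)\in\varphi(\hat a)\}.$$
For $u\in V$ we have $(u,u)\in\varphi(E)\cap\varphi(\hat1)=\varphi(E\cap\hat1)\subseteq\varphi(\hat a)$ by (7), so $\theta_a$ is reflexive on $V$. It is symmetric by definition and transitive because $\hat a;\hat a=\hat a$.

**Step 4: meets.** $\theta_a\cap\theta_b=\theta_{a\wedge b}$, because $\hat a\cap\hat b=\widehat{a\wedge b}$ and $\varphi$ preserves $\cdot$.

**Step 5: joins.** From $\hat a;\hat b=\hat b;\hat a=\widehat{a\vee b}$ we get $\theta_a;\theta_b\subseteq\theta_{a\vee b}$. Conversely let $(u,v)\in\theta_{a\vee b}$. There is $w\in U$ with $(u,w)\in\varphi(\hat a)$ and $(w,v)\in\varphi(\hat b)$; also $(v,u)\in\varphi(\widehat{a\vee b})\subseteq\varphi(\hat1)$. All three edges of the cycle $u\to w\to v\to u$ are in $\varphi(\hat1)$, and $\hat1;\hat1=\hat1$. Going around gives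
$$(w,w),\ (w,u),\ (v,w)\in\varphi(\hat1).$$
So $w\in V$. The Claim applied to $(w,u)\in\varphi(\hat1)$, $(u,w)\in\varphi(\hat a)$ gives $(w,u)\in\varphi(\hat a)$. Applied to $(v,w)\in\varphi(\hat1)$, $(w,v)\in\varphi(\hat b)$ it gives $(v,w)\in\varphi(\hat b)$. Thus $(u,w)\in\theta_a$ and $(w,v)\in\theta_b$.

**Step 6: if $a\not\le b$ then $\theta_a\not\subseteq\theta_b$.** Injectivity of $\varphi$ gives some $(u,v)\in\varphi(\hat a)\setminus\varphi(\hat b)$, but this pair may have no way back from $v$ to $u$ and so need not lie in $V^2$. We need a pair on a loop, and the only loops we are given are those of $\varphi(E)$. So we force the loops of $E$ to run through $\hat a$. Note $a\ne0$. Put $\xi=[a,a,0,0,0]$, $\eta=[0,0,0,a,a]$ and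
$$X=\downarrow\xi\,\cup\{\sigma:\text{source}\ne a,\ \text{target}=0\},\qquad Y=\downarrow\eta\,\cup\{\sigma:\text{source}=0,\ \text{target}\ne a\}.$$
These are down-sets, since comparable elements have the same type. The second parts are there because $E$ has tests at all objects.

* $E\subseteq X;\hat a;Y$. At object $a$: $\xi[0,0,a,0,0]\eta=[a,a,a,a,a]\ge\langle a,a\rangle$. At $c\ne a$: $[c,c,1,0,0]\in X$ and $[0,0,1,c,c]\in Y$, and $[c,c,1,0,0][0,0,a,0,0][0,0,1,c,c]=[c,c,1,c,c]\ge\langle c,c\rangle$.
* $E\not\subseteq X;\hat b;Y$. An element of type $(a,a)$ in $X;\hat b;Y$ lies below a product whose first factor has source $a$ and whose last factor has target $a$. These factors are in $\downarrow\xi$ and $\downarrow\eta$, so the element is $\le\xi[0,0,b,0,0]\eta=[a,a,b,a,a]$. But $\langle a,a\rangle\not\le[a,a,b,a,a]$, because $a\not\le b$.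
* $Y;X\subseteq\hat1$, since all elements of $Y;X$ have type $(0,0)$.

Pick $(r,s)\in\varphi(E)\setminus\varphi(X;\hat b;Y)$. Since $(r,r)\in\varphi(E)\subseteq\varphi(X;\hat a;Y)$, there are $u,v$ with
$$(r,u)\in\varphi(X),\qquad(u,v)\in\varphi(\hat a),\qquad(v,r)\in\varphi(Y).$$
Then $(v,u)\in\varphi(Y;X)\subseteq\varphi(\hat1)$. With $(u,v)\in\varphi(\hat a)\subseteq\varphi(\hat1)$ this gives $(u,u),(v,v)\in\varphi(\hat1)$, so $u,v\in V$. By the Claim, $(v,u)\in\varphi(\hat a)$. Hence $(u,v)\in\theta_a$. If $(u,v)\in\theta_b$, then $(r,r)\in\varphi(X;\hat b;Y)$ and so $(r,s)\in\varphi(X;\hat b;Y;E)=\varphi(X;\hat b;Y)$, a contradiction.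

By Step 6, $a\mapsto\theta_a$ is injective, and $V\ne\emptyset$ because $\theta_1\not\subseteq\theta_0$. So $L$ is linear. $\square$

**Corollary 2.** *If the reduct of $A(L)$ to $(\cdot,;,\backslash)$, $(\cdot,;,/)$ or $(\cdot,;,\backslash,/)$ is representable, then $L$ is linear.*

Let $\varphi$ be a representation. By (4), $\varphi(E)=\varphi(E)\backslash\varphi(E)$ or $\varphi(E)=\varphi(E)/\varphi(E)$, and such relations are reflexive. Apply Proposition 1. $\square$

For example, $A(N_5)$ is a finite residuated semilattice monoid that is not representable, in contrast with $(N_5)_\bot$ of Section 3.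

## 6. Representing meet and composition for linear $L$

**Proposition 3.** *If $L$ is a bounded linear lattice, there is an injective $\varphi:A(L)\to\mathcal P(U\times U)$ preserving $\cap,\cup,;,\emptyset$ with $\varphi(E)=\mathrm{Id}_U$.*

Let $(\rho_a)$ on $X$ witness linearity. We want to use the relations on pairs from Section 4. For injectivity we need sequences of points whose consecutive relations are exactly prescribed, so the first step improves $(\rho_a)$.

**Step 1: generic sequences.** Let $Y=X\times\{0,1\}$ and $(x,i)\,\rho'_a\,(y,j)\iff x\,\rho_a\,y$. Let $K=(\{1,2,3\}\times L)\cup\{*\}$ and $Z=Y^K$, with $\rho''_a$ defined coordinatewise from $\rho'_a$. Both families again satisfy the conditions for linearity. For $\rho'$ this is immediate. For $\rho''$, meets are coordinatewise, witnesses for compositions are chosen coordinatewise, and constant sequences show injectivity. We claim: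

(†) *For $a_1,a_2,a_3\in L$ there are $z_0,z_1,z_2,z_3\in Z$ with $(z_{i-1},z_i)\in\rho''_f\iff a_i\le f$ for $i=1,2,3$ and $f\in L$, and with $(z_0,z_1)\ne(z_2,z_3)$.*

At a coordinate $(i,f)$ with $a_i\not\le f$, choose $(p,q)\in\rho'_{a_i}\setminus\rho'_f$ and give $z_j$ the value $p$ for $j<i$ and $q$ for $j\ge i$. At a coordinate $(i,f)$ with $a_i\le f$, let all $z_j$ agree. At $*$ let $z_0=z_1=(x,0)$ and $z_2=z_3=(x,1)$ for some $x\in X$. Fix $i$. At every coordinate, $z_{i-1}$ and $z_i$ are equal, or they form a pair $(p,q)\in\rho'_{a_i}$, or (at $*$) they are $\rho'_0$-related. So $(z_{i-1},z_i)\in\rho''_{a_i}$, and this is contained in $\rho''_f$ if $a_i\le f$. If $a_i\not\le f$, the coordinate $(i,f)$ shows $(z_{i-1},z_i)\notin\rho''_f$. The coordinate $*$ shows $z_0\ne z_2$.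

From now on write $\rho_a$ for $\rho''_a$.

**Step 2: the relations.** Let $U=\bigcup_{c\in L}T_c$ with $T_c=\{(c,x,y):(x,y)\in\rho_c\}$, and
$$R_{[c,d,a,d',c']}=\{((c,x,y),(c',x',y')):x\,\rho_d\,y,\ y\,\rho_a\,x',\ x'\,\rho_{d'}\,y'\},$$
$$R_{\langle c,d\rangle}=\{(t,t):t=(c,x,y),\ x\,\rho_d\,y\}.$$
Since $d\le c$ and $d'\le c'$, these are relations between $T_c$ and $T_{c'}$. The sets $T_c$ are pairwise disjoint.

**Step 3: the relations multiply, compare and intersect as in $\Sigma(L)$.**

* *If $\sigma\tau$ is defined, $R_\sigma;R_\tau=R_{\sigma\tau}$; otherwise $R_\sigma;R_\tau=\emptyset$.* The second part is disjointness. For two arrows as in (2), a pair $((c,x,y),(c'',x'',y''))$ is in the composite iff $x\,\rho_d\,y$, $x''\,\rho_{f'}\,y''$, and there are $x',y'$ with $y\,\rho_a\,x'\,\rho_{d'\wedge f}\,y'\,\rho_b\,x''$; the condition $x'\,\rho_{c'}\,y'$ is automatic as $d'\le c'$. Such $x',y'$ exist iff $y\,\rho_{a\vee(d'\wedge f)\vee b}\,x''$. Composition with a test $\langle c,g\rangle$ only adds the condition $x\,\rho_g\,y$ at the relevant triple $(c,x,y)$, which replaces the corresponding entry $d$ by $g\wedge d$,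 in accordance with (3).
* *If $\sigma\le\tau$ then $R_\sigma\subseteq R_\tau$.* This is clear for two arrows or two tests. If $g\le d\wedge a\wedge d'$ and $x\,\rho_g\,y$, then $x\,\rho_d\,y$, $y\,\rho_a\,x$ by symmetry, and $x\,\rho_{d'}\,y$, so $R_{\langle c,g\rangle}\subseteq R_{[c,d,a,d',c]}$.
* *If $\sigma,\tau$ have the same type, $R_\sigma\cap R_\tau=R_{\sigma\wedge\tau}$; if the types differ, the intersection is empty.* For two arrows or two tests use $\rho_f\cap\rho_g=\rho_{f\wedge g}$. For a test and an arrow the intersection is $\{(t,t):t=(c,x,y),\ x\,\rho_g\,y,\ x\,\rho_d\,y,\ y\,\rho_a\,x,\ x\,\rho_{d'}\,y\}$, which by symmetry of $\rho_a$ is $R_{\langle c,g\wedge d\wedge a\wedge d'\rangle}$.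

**Step 4: the map $\varphi(I)=\bigcup_{\sigma\in I}R_\sigma$ preserves the operations.** Unions and $\emptyset$ are clear. For intersections, if $(s,t)\in R_\sigma\cap R_\tau$ with $\sigma\in I$, $\tau\in J$, then $\sigma,\tau$ have the same type, $(s,t)\in R_{\sigma\wedge\tau}$, and $\sigma\wedge\tau\in I\cap J$. For composition, $\varphi(I;J)$ is the union of the $R_{\sigma\tau}$ (elements below $\sigma\tau$ add nothing), that is, of the $R_\sigma;R_\tau$, which is $\varphi(I);\varphi(J)$. Finally $\varphi(E)=\bigcup_cR_{\langle c,c\rangle}=\mathrm{Id}_U$.

**Step 5: $\varphi$ is injective.** It suffices to find for each $\sigma$ a pair $(s,t)\in R_\sigma$ such that $(s,t)\in R_\tau$ implies $\sigma\le\tau$. Indeed, if $\sigma\in I\setminus J$, then $(s,t)\in\varphi(I)$; and $(s,t)\in\varphi(J)$ would give $\sigma\le\tau\in J$ for some $\tau$, so $\sigma\in J$.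

* $\sigma=[c,d,a,d',c']$. Apply (†) to $(d,a,d')$; let $s=(c,z_0,z_1)$ and $t=(c',z_2,z_3)$. If $(s,t)\in R_\tau$, then $\tau$ has type $(c,c')$ and, as $s\ne t$, is not a test. So $\tau=[c,f,b,f',c']$ with $z_0\,\rho_f\,z_1$, $z_1\,\rho_b\,z_2$, $z_2\,\rho_{f'}\,z_3$, that is, $d\le f$, $a\le b$, $d'\le f'$.
* $\sigma=\langle c,d\rangle$. Take $z_0,z_1$ from (†) with $a_1=d$, and $s=t=(c,z_0,z_1)$. If $\tau=\langle c,f\rangle$, then $d\le f$. If $\tau=[c,f,b,f',c]$, then $z_0\,\rho_f\,z_1$, $z_1\,\rho_b\,z_0$, $z_0\,\rho_{f'}\,z_1$, so $d\le f\wedge b\wedge f'$. In both cases $\sigma\le\tau$. $\square$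

## 7. Recovering the residuals by adding points

The map of Proposition 3 says nothing about residuals. In general, if $\varphi$ preserves $\cdot$ and $;$, then $\varphi(a\backslash b)\subseteq\varphi(a)\backslash\varphi(b)$, because $a;(a\backslash b)\le b$; but the inclusion can be strict. Take the chain $\emptyset\subset E\subset T$ of Example 2, $U=\{1,2,3,4\}$, and map $\emptyset,E,T$ to $\emptyset$, $\mathrm{Id}_U$ and the equivalence relation with classes $\{1,2\},\{3,4\}$. This is injective and preserves $\cap$ and $;$, but $\emptyset\backslash\emptyset=T$ in the algebra, while $\varphi(\emptyset)\backslash\varphi(\emptyset)=U\times U\ne\varphi(T)$. The pair $(1,3)$ lacks a witness: a point $w$ with $(w,1)$ in the image of $\emptyset$ and $(w,3)$ outside it. The remedy is to add such witnesses, as in Example 1. It works for every residuated semilattice monoid.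

**Proposition 4.** *Let $A$ be a residuated semilattice monoid. Suppose $\varphi:A\to\mathcal P(U\times U)$ is injective, $\varphi(a\cdot b)=\varphi(a)\cap\varphi(b)$, $\varphi(a;b)=\varphi(a);\varphi(b)$, and $\varphi(e)\supseteq\mathrm{Id}_U$. Then the $(\cdot,;,\backslash,/)$-reduct of $A$ is in $\mathrm R(\cdot,;,\backslash,/)$.*

If $|A|=1$, use the full relation on one point. Let $|A|>1$; then $U\ne\emptyset$.

In Example 1 a single point was added for each demand. That worked because between two distinct points only one direction carried a label. In $\varphi$, two points may be connected in both directions. If $u,v$ are so connected and we add $s$ between them, then a path $s\to v\to u\to s$ puts new elements into the label of $(s,s)$, and we have no control over them. The way out is to add whole copies of the given representation as *blocks*, and to add them only where there is no way back. Inside a block, all witnesses for $;$ already exist. For the paths through a new block to do no harm, the block must have an entry point $r$ whose loop label is as small as possible. Step 1 produces it.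

**Step 1: a base representation with a special point $r$.** If $e\not\le x$, then by (1) we can pick $(r_x,s_x)\in\varphi(e)\setminus\varphi(x)$. Then $(r_x,r_x)\notin\varphi(x)$, since otherwise $(r_x,s_x)\in\varphi(x);\varphi(e)=\varphi(x;e)=\varphi(x)$. Let $I=\{x:e\not\le x\}\cup\{*\}$, $U_0=U^I$, and let $\varphi_0(a)$ be the set of pairs that lie coordinatewise in $\varphi(a)$. Then $\varphi_0$ preserves $\cdot$ and $;$ (choose witnesses coordinatewise), $\varphi_0(e)$ is reflexive, and $\varphi_0$ is injective (use constant sequences). Let $r=(r_x)_{x\in I}$ with $r_*$ arbitrary, and put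
$$\lambda_0(u,v)=\{a:(u,v)\in\varphi_0(a)\}\qquad(u,v\in U_0).$$
These sets are filters of $(A,\cdot)$, possibly empty. Writing $\uparrow$ for up-closure and $F;G$ for the set of elementwise products, we have $\lambda_0(u,v);\lambda_0(v,w)\subseteq\lambda_0(u,w)$ because $\varphi_0(a);\varphi_0(b)\subseteq\varphi_0(a;b)$. Moreover
$$\lambda_0(r,r)=\uparrow e.\tag{8}$$
Indeed $e\in\lambda_0(r,r)$ by reflexivity, and if $e\not\le x$, then $x\notin\lambda_0(r,r)$ because $(r_x,r_x)\notin\varphi(x)$.

**Step 2: networks.** A *network* is a set $W$ partitioned into *blocks*, each identified with a copy of $U_0$ (the copy of $r$ in the block $B$ is called $r_B$), together with filters $\lambda(u,v)$ for $u,v\in W$ such that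

* (N0) inside each block, $\lambda$ is $\lambda_0$; in particular $e\in\lambda(u,u)$ for all $u$;
* (N1) $\lambda(u,v);\lambda(v,w)\subseteq\lambda(u,w)$;
* (N2) if $\lambda(u,v)\ne\emptyset\ne\lambda(v,u)$, then $u,v$ are in the same block.

One block alone is a network. The next three steps each add one new block $B$, labelled inside by $\lambda_0$, and do not change labels between old points. Throughout, $x,x',y,y',u,v$ are old points and $s,s'\in B$; we write $\lambda_0(r,s)$ for $s\in B$ via the identification. For filters $F,G$ the set $\uparrow(F;a;G)$ is again a filter, because $(f\cdot f');a;(g\cdot g')\le(f;a;g)\cdot(f';a;g')$. It is empty if $F$ or $G$ is. Because labels are up-closed and $;$ is monotone, (N1) need only be checked for the generating products.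

**Step 3: extension (E1), a witness for composition.** Let $u,v$ lie in *different* blocks and let $a;b\in\lambda(u,v)$. Put
$$\lambda(x,s)=\uparrow(\lambda(x,u);a;\lambda_0(r,s)),\qquad\lambda(s,y)=\uparrow(\lambda_0(s,r);b;\lambda(v,y)).$$
There is no way back: if $\lambda(s,y)\ne\emptyset\ne\lambda(y,s')$, then $\lambda(v,y)\ne\emptyset\ne\lambda(y,u)$, so $\lambda(v,u)\ne\emptyset\ne\lambda(u,v)$, contradicting (N2) for the old network. With $s=s'$ this shows that (N2) persists. It also makes (N1) vacuous for triples $(s,y,s')$. The remaining triples that are neither all old nor all in $B$ are these.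

* $(x,s,y)$: a product of generators is $f;a;(g;g');b;h$ with $f\in\lambda(x,u)$, $g\in\lambda_0(r,s)$, $g'\in\lambda_0(s,r)$, $h\in\lambda(v,y)$. Now $g;g'\in\lambda_0(r,r)$, so $g;g'\ge e$ by (8). The product is $\ge f;(a;b);h\in\lambda(x,y)$.
* $(x,x',s)$: $k;(f;a;g)=(k;f);a;g$ with $k\in\lambda(x,x')$, $f\in\lambda(x',u)$, so $k;f\in\lambda(x,u)$.
* $(x,s,s')$: $(f;a;g);k=f;a;(g;k)$ with $g\in\lambda_0(r,s)$, $k\in\lambda_0(s,s')$, so $g;k\in\lambda_0(r,s')$.
* $(s,y,y')$: $(g;b;h);k=g;b;(h;k)$ with $h\in\lambda(v,y)$, $k\in\lambda(y,y')$, so $h;k\in\lambda(v,y')$.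
* $(s,s',y)$: $k;(g;b;h)=(k;g);b;h$ with $k\in\lambda_0(s,s')$, $g\in\lambda_0(s',r)$, so $k;g\in\lambda_0(s,r)$.

So the result is a network. Since $e\in\lambda(u,u),\lambda(v,v),\lambda_0(r,r)$, we have $a\in\lambda(u,r_B)$ and $b\in\lambda(r_B,v)$.

**Step 4: extension (E2), a witness for $\backslash$.** Let $u\in W$ and $a\in A$. Put
$$\lambda(s,y)=\uparrow(\lambda_0(s,r);a;\lambda(u,y)),\qquad\lambda(y,s)=\emptyset.$$
(N2) is clear, as one of the two labels between an old and a new point is empty. For (N1), the only new triples that are not vacuous and not inside $B$ are $(s,y,y')$ and $(s,s',y)$. For the first, $(g;a;h);k=g;a;(h;k)$ with $h;k\in\lambda(u,y')$. For the second, $k;(g;a;h)=(k;g);a;h$ with $k;g\in\lambda_0(s,r)$. So we have a network, and $a\in\lambda(r_B,u)$.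

Let $v$ be any old point and suppose $b\in\lambda(r_B,v)$. Then $z;a;x\le b$ for some $z\in\lambda_0(r,r)$ and $x\in\lambda(u,v)$. As $z\ge e$ by (8), $a;x\le b$, so $x\le a\backslash b$ and $a\backslash b\in\lambda(u,v)$. Contrapositively: if $a\backslash b\notin\lambda(u,v)$, then $b\notin\lambda(r_B,v)$.

**Step 5: extension (E3), a witness for $/$.** Let $v\in W$ and $a\in A$. Put
$$\lambda(x,s)=\uparrow(\lambda(x,v);a;\lambda_0(r,s)),\qquad\lambda(s,x)=\emptyset.$$
Again (N2) is clear, and the triples to check are $(x,x',s)$ and $(x,s,s')$: here $k;(f;a;g)=(k;f);a;g$ with $k;f\in\lambda(x,v)$, and $(f;a;g);k=f;a;(g;k)$ with $g;k\in\lambda_0(r,s')$. We have $a\in\lambda(v,r_B)$. If $b\in\lambda(u,r_B)$ for an old point $u$, then $x;a;z\le b$ with $x\in\lambda(u,v)$ and $z\ge e$. So $x;a\le b$, $x\le b/a$, and $b/a\in\lambda(u,v)$.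

**Step 6: saturation.** The *requirements* of a network are: $(1,u,v,a,b)$ for $u,v$ in different blocks with $a;b\in\lambda(u,v)$; $(2,u,v,a)$; and $(3,u,v,a)$, for all points $u,v$ and all $a,b\in A$. Start with one block. Well-order the requirements of the current network and meet them one after another, by (E1), by (E2) for $(u,a)$, and by (E3) for $(v,a)$ respectively, taking unions at limits. Unions of chains of networks are networks, since labels between existing points never change and each condition involves at most three points. Repeat this $\omega$ times and let $W$ be the union. Any finitely many points of $W$ occur at some stage, and both $u$ and $v$ are present when a requirement mentioning them is met. So in $W$: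

* (S1) $a;b\in\lambda(u,v)$ implies $a\in\lambda(u,w)$, $b\in\lambda(w,v)$ for some $w$ (inside a block because $\varphi_0(a;b)=\varphi_0(a);\varphi_0(b)$, otherwise by (E1));
* (S2) $a\backslash b\notin\lambda(u,v)$ implies $a\in\lambda(w,u)$, $b\notin\lambda(w,v)$ for some $w$;
* (S3) $b/a\notin\lambda(u,v)$ implies $a\in\lambda(v,w)$, $b\notin\lambda(u,w)$ for some $w$.

**Step 7: the representation.** Let $\psi(a)=\{(u,v)\in W^2:a\in\lambda(u,v)\}$. It is injective (look at one block), preserves $\cdot$ (labels are filters), and preserves $;$ by (N1) and (S1). It preserves $\backslash$: if $a\backslash b\in\lambda(u,v)$ and $a\in\lambda(w,u)$, then $a;(a\backslash b)\in\lambda(w,v)$ and $a;(a\backslash b)\le b$, so $b\in\lambda(w,v)$; the converse is (S2). It preserves $/$: if $b/a\in\lambda(u,v)$ and $a\in\lambda(v,w)$, then $(b/a);a\in\lambda(u,w)$ and $(b/a);a\le b$, so $b\in\lambda(u,w)$; the converse is (S3). $\square$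

Note that $\psi(a)\neq\emptyset$ for every $a\in A$, by (E2), even if $\varphi(a)=\emptyset$. Similarly (E2) with $a=e$ puts a pair of distinct points into $\psi(e)$, so $\psi(e)$ is not the identity. So the construction is not suited to signatures containing $0$ or $1'$; for those, Theorem B uses the map of Proposition 3 directly.

**Corollary 5.** *If $L$ is a bounded linear lattice, the reduct of $A(L)$ is in $\mathrm R(\cdot,;,\backslash,/)$.*

By Section 4, $A(L)$ is a residuated semilattice monoid. Apply Proposition 4 to the map of Proposition 3. $\square$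

## 8. Ultraproducts of the algebras $A(L_n)$ and the proof of Theorem A

Let $L_n$ $(n\ge3)$ be Haiman's lattices and $A_n=A(L_n)$, which are finite algebras. By (i) and Corollary 2,
$$\text{the reduct of }A_n\text{ to }(\cdot,;,\backslash),\ (\cdot,;,/)\text{ or }(\cdot,;,\backslash,/)\text{ is not representable}.\tag{9}$$
Let $\mathcal D$ be *any* nonprincipal ultrafilter on $\{n:n\ge3\}$, and let $L^*=\prod L_n/\mathcal D$, which is a bounded lattice by Łoś, and $B=\prod A_n/\mathcal D$.

**Step 1: $L^*$ is linear.** Linearity asks for an infinite family of relations, but compactness reduces it to finitely many elements at a time. Consider the first-order theory with a binary symbol $\rho_a$ for each $a\in L^*$, saying: each $\rho_a$ is an equivalence relation; $\rho_{a\wedge b}=\rho_a\cap\rho_b$; $\rho_{a\vee b}=\rho_a;\rho_b$; and $\exists x\exists y\,(\rho_a(x,y)\wedge\neg\rho_b(x,y))$ whenever $a\not\le b$. A finite part mentions only finitely many $a_1,\dots,a_k\in L^*$, where we may take $k\ge1$. By Łoś, and since $\{n:n>k\}\in\mathcal D$, there are $n>k$ and $a_1^n,\dots,a_k^n\in L_n$ that satisfy all relations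 $a_i\wedge a_j=a_l$, $a_i\vee a_j=a_l$, $a_i\not\le a_j$ that hold among the $a_i$. By (iii), these fewer than $n$ elements generate a proper sublattice of $L_n$, which is linear by (ii). Interpreting $\rho_{a_i}$ as the equivalence relation assigned to $a_i^n$ gives a model of the finite part. By compactness the whole theory has a model. In it $a\mapsto\rho_a$ is injective, since $a\ne b$ implies $a\not\le b$ or $b\not\le a$. So $L^*$ is linear.

**Step 2: $B$ embeds in $A(L^*)$ with respect to $\cap,\cup,;,\emptyset,E$.** Here the operations on $B$ are induced from the $A_n$. We do not claim that $B$ is $A(L^*)$, nor that the embedding respects residuals. The elements of $\Sigma(L)$ are arrows or tests given by tuples from $L$, and the order, the definedness of products, and the products are defined by lattice operations and relations. So $\Sigma(L^*)$ is canonically $\prod\Sigma(L_n)/\mathcal D$: a sequence $(\sigma_n)$ consists $\mathcal D$-almost always of arrows or $\mathcal D$-almost always of tests, and $[\sigma_n]$ is the arrow or test whose entries are the classes of the entries. Define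
$$j([I_n])=\{[\sigma_n]:\{n:\sigma_n\in I_n\}\in\mathcal D\}.$$

* It is well defined, as changes outside a set in $\mathcal D$ do not matter, and $j([I_n])$ is a down-set, because $[\tau_n]\le[\sigma_n]$ means $\tau_n\le\sigma_n$ for $\mathcal D$-almost all $n$.
* It preserves $\cap,\cup,\emptyset$ because $\mathcal D$ is an ultrafilter, and it maps the unit $[E_n]$ to $E$.
* It preserves $;$. If $[\kappa_n]\in j([I_n;J_n])$, then for almost all $n$ there are $\sigma_n\in I_n$, $\tau_n\in J_n$ with $\sigma_n\tau_n$ defined and $\kappa_n\le\sigma_n\tau_n$. Choosing them gives $[\sigma_n]\in j([I_n])$, $[\tau_n]\in j([J_n])$ with $[\kappa_n]\le[\sigma_n][\tau_n]$. Conversely, such $[\sigma_n],[\tau_n]$ satisfy $\sigma_n\in I_n$, $\tau_n\in J_n$, $\sigma_n\tau_n$ defined and $\kappa_n\le\sigma_n\tau_n$ for almost all $n$.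
* It is injective. If $[I_n]\ne[J_n]$, then on a set in $\mathcal D$ we can pick $\sigma_n\in I_n\setminus J_n$, or on a set in $\mathcal D$ we can pick $\sigma_n\in J_n\setminus I_n$. Then $[\sigma_n]$ separates $j([I_n])$ from $j([J_n])$.

**Step 3: $B$ is representable.** By Step 1 and Proposition 3 for $L^*$, composing $j$ with the map of Proposition 3 gives an injective map of $B$ into relations that preserves $\cdot$ and $;$ (also $\cup$ and $\emptyset$) and sends the unit to the identity relation, which is reflexive. By Łoś, $B$ is a residuated semilattice monoid, with its own residuals. Proposition 4 applies to $B$ and gives $B\in\mathrm R(\cdot,;,\backslash,/)$ (as a reduct), and hence also the $(\cdot,;,\backslash)$-reduct of $B$ is in $\mathrm R(\cdot,;,\backslash)$. This is where we need Proposition 4 for arbitrary residuated semilattice monoids, and not only for the algebras $A(L)$.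

**Step 4: conclusion.** Let $\Lambda$ be $(\cdot,;,\backslash)$ or $(\cdot,;,\backslash,/)$, and suppose $\mathrm R(\Lambda)$ were the class of models of a finite set of sentences, equivalently of one sentence $\psi$. Reducts commute with ultraproducts, so by Step 3 the ultraproduct of the $\Lambda$-reducts of the $A_n$ satisfies $\psi$. By Łoś the $\Lambda$-reduct of some $A_n$ satisfies $\psi$, so it is in $\mathrm R(\Lambda)$, contradicting (9). This proves Theorem A. $\blacksquare$

## 9. The six equivalent conditions, other signatures, and recursive axioms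

**Equivalences in Theorem B.** (1)⇒(6) is Proposition 3. (6)⇒(5) is trivial. (5)⇒(1) is Proposition 1. (1)⇒(2) is Corollary 5. (2)⇒(3) and (2)⇒(4) are trivial. (3)⇒(1) and (4)⇒(1) are Corollary 2.

**Part (a).** *None of the $A(L_n)$ is representable.* For $\Lambda=(\cdot,;,\backslash),(\cdot,;,/),(\cdot,;,\backslash,/)$ this is (9). If $\{\cdot,;,1'\}\subseteq\Lambda\subseteq\{\cdot,+,;,0,1'\}$, with $1'$ interpreted as $E$ in $A(L_n)$, a representation makes $E$ the identity relation, which is reflexive, and Proposition 1 would make $L_n$ linear.

*Every nonprincipal ultraproduct is representable.* For the residuated signatures this is Step 3 of Section 8, taking reducts. For $\Lambda\subseteq\{\cdot,+,;,0,1'\}$ it holds because $j$ and the map of Proposition 3 preserve $\cap,\cup,;,\emptyset$ and send the unit to $\mathrm{Id}$.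

*Conclusion.* Suppose a sentence $\psi$ true throughout $\mathrm R(\Lambda)$ failed in $A(L_n)$ for infinitely many $n$. Choose a nonprincipal ultrafilter $\mathcal D$ containing this set of $n$. The ultraproduct is in $\mathrm R(\Lambda)$ but satisfies $\neg\psi$, a contradiction. So $\psi$ holds in $A(L_n)$ for all but finitely many $n$. In particular no single sentence, and so no finite set of sentences, axiomatizes $\mathrm R(\Lambda)$: it would hold in some $A(L_n)\notin\mathrm R(\Lambda)$.

**Part (b), Step 1: $\mathrm R(\Lambda)$ is the projection of a finitely axiomatized class.** Consider a one-sorted language with unary predicates $P_A,P_U$, a ternary predicate $\mathrm{Rep}(a,u,v)$, and relation symbols for the graphs of the operations of $\Lambda$. Let $T_\Lambda$ be the finite theory saying: $P_A$ and $P_U$ partition the universe; $P_A$ is nonempty ($P_U$ may be empty); the operations are defined on $P_A$; any two distinct elements of $P_A$ are separated by $\mathrm{Rep}$, that is, $\mathrm{Rep}(a,u,v)$ and $\mathrm{Rep}(b,u,v)$ differ in truth value for some $u,v$ in $P_U$; and $\mathrm{Rep}$ satisfies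 the set-theoretic definition of each operation. For example, for $u,v$ in $P_U$,
$$\mathrm{Rep}(a\backslash b,u,v)\leftrightarrow\forall w\,\big(P_U(w)\to(\mathrm{Rep}(a,w,u)\to\mathrm{Rep}(b,w,v))\big).$$
In a model of $T_\Lambda$, the map $a\mapsto\{(u,v)\in P_U^2:\mathrm{Rep}(a,u,v)\}$ represents the $P_A$-part. Conversely, an algebra of relations on $U$, together with a disjoint copy of $U$, gives a model. So an algebra is in $\mathrm R(\Lambda)$ iff it is isomorphic to the $P_A$-part of a model of $T_\Lambda$.

**Part (b), Step 2: $\mathrm R(\Lambda)$ is axiomatized by its universal theory.** The class is closed under isomorphism and subalgebras by definition. Ultraproducts commute with taking the $P_A$-part and preserve $T_\Lambda$, so $\mathrm R(\Lambda)$ is closed under ultraproducts. Now we use a standard fact: a class $\mathrm K$ closed under isomorphism, substructures and ultraproducts is axiomatized by its universal theory. Here is the argument. Let $M$ satisfy all universal sentences true throughout $\mathrm K$. Let $\Delta$ be the set of all atomic and negated atomic sentences, with names for the elements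 of $M$, that are true in $M$. For each finite $F\subseteq\Delta$ with conjunction $\delta(\bar m)$, some $C_F\in\mathrm K$ satisfies $\exists\bar x\,\delta(\bar x)$; otherwise $\forall\bar x\,\neg\delta(\bar x)$ would be true throughout $\mathrm K$ and false in $M$. Interpret the names occurring in $F$ in $C_F$ so that $F$ holds, and the other names arbitrarily. The sets $\{G:G\supseteq F\}$ have the finite intersection property, so some ultrafilter on the finite subsets of $\Delta$ contains them all. By Łoś the corresponding ultraproduct of the $C_F$ satisfies $\Delta$, so $M$ embeds in it, and $M\in\mathrm K$.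

**Part (b), Step 3: a recursive set of universal axioms.** A universal sentence $\theta$ is true throughout $\mathrm R(\Lambda)$ iff its relativization to $P_A$ (with operations expressed by their graphs) follows from $T_\Lambda$. Since $T_\Lambda$ is finite, the completeness theorem shows that the universal theory of $\mathrm R(\Lambda)$ is recursively enumerable. Now apply Craig's trick: replace the $k$-th enumerated sentence $\forall\bar x\,\theta_k$ by $\forall\bar x\,(\theta_k\wedge\dots\wedge\theta_k)$ with $k$ conjuncts. The new set has the same models. It is recursive: to decide whether a given sentence belongs to it, run the enumeration up to the length of the sentence, which bounds $k$, and compare. By part (a) no finite set of sentences axiomatizes $\mathrm R(\Lambda)$, so the axiom set is necessarily infinite. This proves Theorem B. $\blacksquare$
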